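# Rajchman sets that are not Riesz sets

## Measures with sparse spectrum: the statements

**Main theorem.** Let $G$ be a compact metrizable abelian group with dual group $\Gamma$ (countable, discrete, written additively). For $\Lambda\subseteq\Gamma$ consider the condition

(F) $\Lambda\cap(\Lambda+\gamma)$ is finite for every $\gamma\in\Gamma\setminus\{0\}$.

**Theorem A.** On the Cantor group $G=\mathbb F_2^{\mathbb N}$ there are a set $\Lambda\subset\Gamma$ satisfying (F) and a nonzero singular real measure $\mu$ on $G$ whose Fourier–Stieltjes transform vanishes off $\Lambda$. Such a $\Lambda$ is a Rajchman set but not a Riesz set.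

**Theorem B.** Let $G$ be any infinite compact metrizable abelian group. Then some $\Lambda\subset\Gamma$ satisfies (F) (hence is a Rajchman set) and is not a Riesz set. So "every Rajchman set is a Riesz set" holds for $G$ if and only if $G$ is finite. For $G=\mathbb T$, condition (F) means that the gaps of $\Lambda$ tend to infinity.

A companion result shows how far (F) can be strengthened before such examples disappear.

**Proposition C.** If $\sup_{\gamma\neq 0}|\Lambda\cap(\Lambda+\gamma)|<\infty$, then every measure whose transform vanishes off $\Lambda$ lies in $L^2(G)$; in particular $\Lambda$ is a Riesz set.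

Here is what the words mean. Let $m$ be normalized Haar measure and $M(G)$ the space of complex regular Borel measures of finite variation on $G$, with $\widehat\mu(\gamma)=\int_G\bar\gamma\,d\mu$. Put
$$V^1_\Lambda(G)=\{\mu\in M(G):\widehat\mu=0\text{ off }\Lambda\},\qquad L^1_\Lambda(G)=\{f\in L^1(G):\widehat f=0\text{ off }\Lambda\},$$
where $f\in L^1(G)$ is identified with the measure $f\,m$.

**Definition.** $\Lambda$ is a *Riesz set* if $V^1_\Lambda(G)=L^1_\Lambda(G)$: every measure with spectrum in $\Lambda$ is absolutely continuous. $\Lambda$ is a *Rajchman set* if for every $\mu\in V^1_\Lambda(G)$ we have $\widehat\mu(\gamma)\to0$ as $\gamma\to\infty$ in $\Lambda$, where "$\gamma\to\infty$" means that $\gamma$ leaves every finite set.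

By the Riemann–Lebesgue lemma the transform of an $L^1$ function tends to $0$, so every Riesz set is a Rajchman set. The question is the converse: if *all* measures with spectrum in $\Lambda$ have transforms tending to zero, must they all be absolutely continuous? The theorems say no, and that the failure occurs on every infinite $G$.

## Riesz, Rajchman and condition (F) in examples

Take $\Gamma=\mathbb Z$, $G=\mathbb T$.

*Neither property.* $\Lambda=\mathbb Z$ is not a Rajchman set, since $\widehat{\delta_0}\equiv1$. Thinning by a fixed factor does not help: the measure $\frac12(\delta_0+\delta_\pi)$ has transform $1$ at even integers and $0$ at odd ones, so $2\mathbb Z$ is not a Rajchman set either.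

*A Riesz set without (F).* By the theorem of F. and M. Riesz, $\mathbb N$ is a Riesz set. But $\mathbb N\cap(\mathbb N+1)$ is infinite. So (F) is not necessary for being Riesz or Rajchman; it will be a convenient sufficient condition for being Rajchman.

*Bounded overlaps.* Let $\Lambda=\{2^k:k\ge0\}$. If $\gamma=2^j-2^k>0$, then $\gamma=2^k(2^{j-k}-1)$, and the power of $2$ and the odd part of $\gamma$ determine $k$ and $j$. So $|\Lambda\cap(\Lambda+\gamma)|\le1$ for $\gamma\ne0$, and Proposition C applies.

*Finite but unbounded overlaps.* Let $\Lambda=\{n^2:n\ge1\}$. An equation $a^2-b^2=\gamma\neq0$ factors as $(a-b)(a+b)=\gamma$ and has finitely many solutions, so (F) holds. For $\gamma=3^{2j+1}$ the factorizations $3^i\cdot3^{2j+1-i}$, $0\le i\le j$, give $j+1$ solutions, so the overlaps are not uniformly bounded and Proposition C says nothing. Our counterexamples must live in this regime: each overlap finite, no uniform bound.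

*(F) in $\mathbb Z$ means that gaps tend to infinity*, that is, for every $R$ only finitely many pairs of consecutive elements of $\Lambda$ are at distance $\le R$. Suppose (F) holds. Then for each $R$ there are finitely many pairs in $\Lambda$ whose difference lies in $\{1,\dots,R\}$, so in particular finitely many consecutive ones. Conversely, suppose gaps tend to infinity and $\lambda-\lambda'=\gamma>0$ with $\lambda,\lambda'\in\Lambda$. Then the gap directly above $\lambda'$ is at most $\gamma$, which leaves finitely many $\lambda'$. This proves the last sentence of Theorem B.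

## Almost disjoint translates force decay

**Lemma 1.** On any $G$, condition (F) implies that $\Lambda$ is a Rajchman set.

The proof takes a sequence of frequencies along which $\widehat\nu$ does not decay, moves it to the origin, and looks at the limit. Condition (F) makes every other coefficient of the limit vanish.

*Proof.* Let $\nu\in V^1_\Lambda(G)$ and suppose that there are $\varepsilon>0$ and distinct $\gamma_n\in\Lambda$ with $|\widehat\nu(\gamma_n)|\ge\varepsilon$. The functions $\bar\gamma_n$ lie in the unit ball of $L^\infty(|\nu|)=L^1(|\nu|)^*$, and $L^1(|\nu|)$ is separable because $G$ is metrizable. After passing to a subsequence, $\bar\gamma_n\to h$ weak* in $L^\infty(|\nu|)$. Testing against $\bar\gamma\,\frac{d\nu}{d|\nu|}\in L^1(|\nu|)$ gives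
$$\widehat{h\nu}(\gamma)=\lim_n\int\bar\gamma\,\bar\gamma_n\,d\nu=\lim_n\widehat\nu(\gamma+\gamma_n)\qquad(\gamma\in\Gamma).$$
Let $\gamma\ne0$. If $\widehat\nu(\gamma+\gamma_n)\ne0$, then $\gamma+\gamma_n\in\Lambda$, and $\gamma+\gamma_n\in\Lambda+\gamma$ since $\gamma_n\in\Lambda$. By (F) and the distinctness of the $\gamma_n$ this happens for only finitely many $n$, so $\widehat{h\nu}(\gamma)=0$. By uniqueness of the transform, $h\nu=c\,m$, where $c=\widehat{h\nu}(0)=\lim\widehat\nu(\gamma_n)$ and so $|c|\ge\varepsilon$.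

Now write $\nu=\nu_a+\nu_s$ with $\nu_s=1_E\nu$, $m(E)=0$, the Lebesgue decomposition. Then $h\nu_s=1_Eh\nu=c\,1_Em=0$, so $\int h\,d\nu_s=0$. Testing the weak* convergence against $1_{G\setminus E}\frac{d\nu}{d|\nu|}$ gives $\int h\,d\nu_a=\lim\widehat{\nu_a}(\gamma_n)=0$ by Riemann–Lebesgue. Hence $c=\int h\,d\nu=0$, a contradiction. $\square$

So it suffices to build a set with (F) that carries a measure which is not absolutely continuous.

## Uniformly bounded overlaps force $L^2$

Proposition C rules out the thinnest candidates. Its proof, and later that of Theorem B, uses summation kernels with prescribed coefficients.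

**Lemma 2.** For every finite $E\subset\Gamma$ there is a trigonometric polynomial $V$ on $G$ with $\|V\|_1\le2$ and $\widehat V=1$ on $E$.

(This is contained in Rudin, *Fourier Analysis on Groups*, Thm. 2.6.8; here is a short argument.)

*Proof.* Let $E=\{e_1,\dots,e_d\}$ and $S_N=\{\sum n_ie_i:n_i\in\mathbb Z,\ |n_i|\le N\}$. Then $S_0=\{0\}$ and $|S_N|\le(2N+1)^d$. If $|S_{N+1}|>4|S_N|$ for all $N\ge0$, then $|S_N|\ge4^N$ for all $N$, contradicting polynomial growth. So fix $N$ with $|S_{N+1}|\le4|S_N|$, let $\sigma_M=\sum_{s\in S_M}s$ (a sum of characters), and put $V=|S_N|^{-1}\sigma_N\overline{\sigma_{N+1}}$. Then $\widehat V(\gamma)=|S_N|^{-1}\,|\{s\in S_N:s-\gamma\in S_{N+1}\}|$, which is $1$ for $\gamma\in E$. By Cauchy–Schwarz, $\|V\|_1\le|S_N|^{-1}|S_N|^{1/2}|S_{N+1}|^{1/2}\le2$. $\square$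

*Proof of Proposition C.* Let $|\Lambda\cap(\Lambda+\gamma)|\le c$ for $\gamma\ne0$. First let $f$ be a trigonometric polynomial with spectrum in $\Lambda$. The coefficient of $|f|^2=f\bar f$ at $\gamma$ is $\sum_\lambda\widehat f(\lambda)\overline{\widehat f(\lambda-\gamma)}$, where only $\lambda\in\Lambda\cap(\Lambda+\gamma)$ contribute. For $\gamma\neq 0$ there are at most $c$ terms. By Parseval for $|f|^2$ and Cauchy–Schwarz,
$$\|f\|_4^4=\sum_\gamma\Big|\sum_{\lambda\in\Lambda\cap(\Lambda+\gamma)}\widehat f(\lambda)\overline{\widehat f(\lambda-\gamma)}\Big|^2\le\|f\|_2^4+c\sum_{\gamma\ne0}\sum_\lambda|\widehat f(\lambda)|^2|\widehat f(\lambda-\gamma)|^2\le(1+c)\|f\|_2^4 .$$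
Hölder's inequality with exponents $\frac32,3$ applied to $|f|^2=|f|^{2/3}|f|^{4/3}$ gives $\|f\|_2^2\le\|f\|_1^{2/3}\|f\|_4^{4/3}$, that is, $\|f\|_2^3\le\|f\|_1\|f\|_4^2\le(1+c)^{1/2}\|f\|_1\|f\|_2^2$. So $\|f\|_2\le(1+c)^{1/2}\|f\|_1$.

Now let $\mu\in V^1_\Lambda(G)$, let $E\subset\Gamma$ be finite, and let $V$ be as in Lemma 2. The polynomial $\mu*V$ has transform $\widehat\mu\,\widehat V$, hence spectrum in $\Lambda$, and $\|\mu*V\|_1\le2\|\mu\|$. Therefore
$$\sum_{\gamma\in E}|\widehat\mu(\gamma)|^2\le\|\mu*V\|_2^2\le4(1+c)\|\mu\|^2 .$$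
As $E$ is arbitrary, $\sum|\widehat\mu|^2<\infty$. Some $h\in L^2(G)$ has $\widehat h=\widehat\mu$, and $\mu=h\,m$ by uniqueness. $\square$

## A stopped random walk on the Cantor group, and its spectrum

On $G=\mathbb F_2^{\mathbb N}$ the dual $\Gamma$ is the group of finitely supported elements of $\mathbb F_2^{\mathbb N}$, acting by $x\mapsto(-1)^{\sum\gamma_jx_j}$. A natural way to build a measure is as a limit of functions $f_n$ depending on finitely many coordinates, each step using fresh coordinates.

**First attempt: a plain random walk.** Start with $f_0=1$ and let $f_{n+1}=f_n+\lambda_n(-1)^{c_n}$ with a new coordinate $c_n$ and some $0<\lambda_n\le 1$. Let $e_n$ be the character $(-1)^{c_n}$. The spectrum is $\{0,e_0,e_1,\dots\}$, and $|\Lambda\cap(\Lambda+\gamma)|\le2$ for $\gamma\ne0$: for $\gamma=e_i$ the intersection is $\{0,e_i\}$, for $\gamma=e_i+e_j$ with $i\ne j$ it is $\{e_i,e_j\}$, and otherwise it is empty. By Proposition C nothing but $L^2$ functions can come out. Where does the $L^1$ norm grow? Averaging over $c_n$,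
$$\tfrac12\big(|f_n+\lambda_n|+|f_n-\lambda_n|\big)=\max(|f_n|,\lambda_n).\tag{1}$$
The step costs nothing where $|f_n|\ge\lambda_n$, and it costs only where $|f_n|<\lambda_n$.

**Second attempt: stop the walk where it is small.** Put $A_n=\{|f_n|\ge\lambda_n\}$ and
$$f_{n+1}=f_n+\lambda_n(-1)^{c_n}1_{A_n}.$$
Now $f_n\ge0$ and $\|f_n\|_1=1$ for all $n$. If the $\lambda_n$ run through the numbers $2^{-k}$, each infinitely often, the limit measure is even singular, by an argument we shall use in the proof of Theorem A. What fails is the spectrum. Take $\lambda_0=1$, so that $f_1=1+(-1)^{c_0}$ equals $2$ on $\{c_0=0\}$ and $0$ on $\{c_0=1\}$. Where $f_n$ is $0$ it stays $0$, so $A_n\subset\{c_0=0\}$ for all $n\ge1$, i.e. $(-1)^{c_0}1_{A_n}=1_{A_n}$. The Fourier coefficients of $1_{A_n}$ are therefore invariant under translation by $e_0$. The characters occurring in step $n$ form the set $\Lambda_n=e_n+\operatorname{spec}(1_{A_n})$, so $\Lambda_n+e_0=\Lambda_n$. Each $\Lambda_n$ is nonempty, because $f_n$ has mean $1$ and so $f_n\geq 1\ge\lambda_n$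 somewhere. Thus $\Lambda\cap(\Lambda+e_0)\supset\bigcup_{n\ge1}\Lambda_n$ is infinite, and (F) fails at $\gamma=e_0$.

The trouble is structural. If a step multiplies one new character $e_n$ by a function $\psi$ of the old variables, the new frequencies are $e_n+\operatorname{spec}\psi$, and any two of them differ by an *old* character. Riesz products $f_{n+1}=f_n\cdot(1+\alpha_n(-1)^{c_n})$, $0<|\alpha_n|<1$, suffer from the same thing: $0$ and $e_0$ lie in the spectrum of $f_n$ for $n\ge1$, so $e_n,e_n+e_0\in\Lambda$ for all $n\ge1$.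

So we want a switch $B_x(t)$ that depends on the old variables $x$ and on *many* new variables $t$, with three properties: it has modulus $1$ for $x\in A_n$; its mean modulus $\int|B_x(t)|\,dt$ is tiny for $x\notin A_n$; and it has the form
$$B_x(t)=\sum_yc_y\,\varphi(y)(x)\,\chi_y(t),\tag{2}$$
where the $\chi_y$ are distinct characters in the new variables and **each $\chi_y$ is accompanied by a single old character $\varphi(y)$**. Then two frequencies of the same step that differ by an old character have the same new component $\chi_y$, hence are equal.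

Form (2) has a price. By Parseval in $t$, for each fixed $x$,
$$\int|B_x(t)|^2\,dt=\sum_y|c_y|^2,$$
which does not depend on $x$. The switch can never be turned off in $L^2$. It can be turned off only in $L^1$, by concentrating $B_x$ on a small set of $t$ where it is large.

## Quadratic phases as a switch

Let $q=2^N$. Let $\mathrm{Tr}:\mathbb F_q\to\mathbb F_2$ be the trace, $\mathrm{Tr}(x)=x+x^2+\dots+x^{2^{N-1}}$. It is additive, and it is not identically $0$ because it is a polynomial of degree $q/2<q$. If $w\ne0$, then $x\mapsto\mathrm{Tr}(xw)$ is not identically $0$. So the $q$ characters $x\mapsto(-1)^{\mathrm{Tr}(xw)}$, $w\in\mathbb F_q$, are distinct, and they are all the characters of the additive group $\mathbb F_q$. For $x,z,a,b\in\mathbb F_q$ put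
$$B^z_x(a,b)=\frac1q\sum_{u,v\in\mathbb F_q}(-1)^{\mathrm{Tr}((x+z)uv+au+bv)} .\tag{3}$$
For each new frequency $(u,v)$ the variable $x$ enters through the single character $(-1)^{\mathrm{Tr}(x\,uv)}$, so (3) has the form (2).

*Values.* If $x\ne z$, sum over $u$ first: $\sum_u(-1)^{\mathrm{Tr}(u((x+z)v+a))}$ is $q$ if $v=a/(x+z)$ and $0$ otherwise (signs do not matter in characteristic $2$). So $B^z_x(a,b)=(-1)^{\mathrm{Tr}(ab/(x+z))}\in\{\pm1\}$. If $x=z$, the two sums separate, and $B^z_x(a,b)=\frac1q\cdot q1_{\{a=0\}}\cdot q1_{\{b=0\}}=q\,1_{\{a=b=0\}}$. So $B^z$ has modulus $1$ away from the point $z$, while at $x=z$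
$$\int|B^z_z|\,da\,db=q\cdot q^{-2}=\frac1q .\tag{4}$$
The $L^2$ norm is $1$ in both cases, as it has to be.

*The case $q=2$ by hand.* Here $\mathrm{Tr}$ is the identity. With $\alpha=(-1)^a$, $\beta=(-1)^b$,
$$B^z_x=\tfrac12\big(1+\alpha+\beta+(-1)^{x+z}\alpha\beta\big).$$
For $x=z$ this is $\frac12(1+\alpha)(1+\beta)$, equal to $2$ at $\alpha=\beta=1$ and $0$ elsewhere. For $x\ne z$ it is $\frac12(1+\alpha+\beta-\alpha\beta)$, which is $1$ at three points and $-1$ at $\alpha=\beta=-1$. The old character $(-1)^x$ goes with the new character $\alpha\beta$, and the other three new characters go with the trivial old one.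

To switch off a whole set $X$ of points, multiply the $B^z$, $z\in X$, each in its own new variables.

## Proof of Theorem A

For $N\ge 1$ let $\Gamma_N\subset\Gamma$ be the group of characters depending only on the first $N$ coordinates and $\mathcal F_N$ the $\sigma$-algebra generated by these coordinates. Fix $\lambda_0,\lambda_1,\dots\in\{2^{-k}:k\ge0\}$ such that every value $2^{-k}$ occurs infinitely often. We construct integers $1=N_0<N_1<\cdots$ and real functions $f_n$ depending on the first $N_n$ coordinates.

**Step 1: the construction.** *The purpose is to run the stopped walk with the new switch.* Start with $f_0=1$. Given $f_n$, let $q=2^{N_n}$, identify $\mathbb F_2^{N_n}$ with $\mathbb F_q$ as additive groups, and let $x\in\mathbb F_q$ stand for the first $N_n$ coordinates. Put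
$$A_n=\{x\in\mathbb F_q:|f_n(x)|\ge\lambda_n\},\qquad X_n=\mathbb F_q\setminus A_n .$$
Group the next $N_{n+1}-N_n=1+2N_n|X_n|$ coordinates as $c\in\mathbb F_2$ and $t=(a_z,b_z)_{z\in X_n}$ with $a_z,b_z\in\mathbb F_q$, and put
$$B_x(t)=\prod_{z\in X_n}B^z_x(a_z,b_z),\qquad f_{n+1}(x,c,t)=f_n(x)+\lambda_n(-1)^cB_x(t),$$
where an empty product is $1$. By the values of $B^z_x$:

- if $x\in A_n$, then $x\ne z$ for all $z\in X_n$, so $B_x(t)\in\{\pm1\}$ for all $t$;
- if $x\in X_n$, then the factor $z=x$ is $q1_{\{a_x=b_x=0\}}$ and the others are $\pm1$, so $\int|B_x(t)|\,dt=2^{-N_n}$ by (4).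

For instance, if $\lambda_0=1$ and $\lambda_1=\frac12$, then $X_0=\emptyset$, $f_1=1+(-1)^c$, $N_1=2$, and $X_1$ consists of the two points of $\mathbb F_4$ with $c=1$. So $N_2=2+1+8=11$. On $A_1$ we get $f_2=2\pm\frac12$. On $X_1$ we get $f_2=\pm\frac12\cdot4=\pm2$ with conditional probability $\frac1{16}$, and $0$ otherwise. Hence $\|f_2\|_1=\frac12\cdot2+\frac12\cdot\frac1{16}\cdot2=1+\frac1{16}$.

**Step 2: the $L^1$ norms are bounded.** *This is what will give a limit measure.* For $x\in A_n$ the pair $(-1)^cB_x(t)$ is $\pm1$ with equal probabilities, so by (1) the integral of $|f_{n+1}|$ over $(c,t)$ is $\max(|f_n(x)|,\lambda_n)=|f_n(x)|$. For $x\in X_n$ it is at most $|f_n(x)|+\lambda_n2^{-N_n}$. Since $\lambda_n\le1$ and $N_n\ge n+1$,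
$$\|f_n\|_1\le1+\sum_{k\ge0}2^{-k-1}=2\qquad\text{for all }n.$$

**Step 3: the limit measure.** Because of the factor $(-1)^c$, $E[f_{n+1}\mid\mathcal F_{N_n}]=f_n$. So $(f_n)$ is an $L^1$-bounded martingale with $\int f_n\,dm=1$, and $\widehat f_{k}=\widehat f_n$ on $\Gamma_{N_n}$ for $k\ge n$. Every $\gamma\in\Gamma$ lies in some $\Gamma_{N_n}$, so $\int p f_n\,dm$ converges for every trigonometric polynomial $p$. These are dense in $C(G)$ and $\|f_n\|_1\le2$, so $f_nm$ converges weak* to some $\mu\in M(G)$ with $\|\mu\|\le2$. It is real because the $f_n$ are real, and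
$$\widehat\mu=\widehat f_n\ \text{ on }\Gamma_{N_n}\quad\text{for all }n;\qquad\text{in particular }\widehat\mu(0)=1 .\tag{5}$$

**Step 4: $f_n\to0$ almost everywhere.** *The walk cannot settle anywhere except at $0$.* By the martingale convergence theorem $f_n\to f_\infty$ a.e., with finite limit. Let $\omega$ be a point of convergence and suppose $|f_\infty(\omega)|>2^{-k}$ for some $k$. Then $|f_n(\omega)|\ge2^{-k}$ for all large $n$. For the infinitely many such $n$ with $\lambda_n=2^{-k}$, the point $\omega$ has its first $N_n$ coordinates in $A_n$, so $|f_{n+1}(\omega)-f_n(\omega)|=\lambda_n=2^{-k}$. This contradicts convergence. Hence $f_\infty=0$ a.e.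

**Step 5: $\mu$ is singular.** *We identify the a.e. limit of $f_n$ with the density of the absolutely continuous part of $\mu$.* Let $C_n(x)$ be the set of points that agree with $x$ in the first $N_n$ coordinates. The indicator of $C_n(x)$ is a combination of characters in $\Gamma_{N_n}$, so (5) gives $\mu(C_n(x))=\int_{C_n(x)}f_n\,dm=f_n(x)\,m(C_n(x))$. Write $\mu=h\,m+\mu_s$ with $\mu_s$ singular. Then
$$f_n(x)=E[h\mid\mathcal F_{N_n}](x)+\frac{\mu_s(C_n(x))}{m(C_n(x))},$$
and the first term tends to $h$ a.e. We claim that the second tends to $0$ a.e.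

For a finite positive measure $\rho$, the set $\{x:\sup_n\rho(C_n(x))/m(C_n(x))>s\}$ is the disjoint union of the maximal cylinders $C=C_n(x)$ with $\rho(C)>s\,m(C)$, so its Haar measure is at most $\rho(G)/s$. Let $\sigma=|\mu_s|$ and $\varepsilon>0$. As $\sigma$ is concentrated on an $m$-null set, regularity gives a compact $L$ with $m(L)=0$ and $\sigma(G\setminus L)<\varepsilon$. If $x\notin L$, then $C_n(x)\cap L=\emptyset$ for large $n$, so only $\sigma|_{G\setminus L}$ matters. Hence $m\{\limsup_n\sigma(C_n(x))/m(C_n(x))>s\}\le\varepsilon/s$ for all $\varepsilon,s>0$, and the limit superior is $0$ a.e.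

So $f_n\to h$ a.e., and $h=0$ by Step 4. Thus $\mu=\mu_s$ is singular, and $\mu\ne0$ since $\widehat\mu(0)=1$.

**Step 6: the spectrum.** *We read off the frequencies of step $n$ and check that each new component carries one old component.* Expanding the product of the sums (3),
$$(-1)^cB_x(t)=(-1)^c\sum_{y=(u_z,v_z)_z}\pm\,q^{-|X_n|}(-1)^{\mathrm{Tr}(x\,w(y))}\prod_{z\in X_n}(-1)^{\mathrm{Tr}(a_zu_z+b_zv_z)},\qquad w(y)=\sum_zu_zv_z ,$$
where the sign is $(-1)^{\mathrm{Tr}(\sum_z z u_zv_z)}$. Let $\Lambda_n$ be the set of characters occurring here. Each lies in $\Gamma_{N_{n+1}}$ and has a nonzero component at the coordinate $c$ of the new block $(N_n,N_{n+1}]$. Its component in the new block determines all $u_z,v_z$, because distinct pairs $(u,v)$ give distinct characters of $(a,b)$. Hence it determines $w(y)$, that is, the component in the first $N_n$ coordinates. So **two distinct elements of $\Lambda_n$ never differ by an element of $\Gamma_{N_n}$.** Let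
$$\Lambda=\{0\}\cup\bigcup_{n\ge0}\Lambda_n .$$
Since $f_n=1+\sum_{k<n}(f_{k+1}-f_k)$ has spectrum in $\Lambda$, (5) shows $\mu\in V^1_\Lambda(G)$.

**Step 7: condition (F).** Let $0\ne\gamma\in\Gamma_{N_k}$, and let $\lambda\in\Lambda_n$ with $n\ge k$ and $\lambda-\gamma\in\Lambda$. The characters $\lambda$ and $\lambda-\gamma$ have the same coordinates beyond $N_n$. So $\lambda-\gamma$ has a nonzero coordinate in the block $(N_n,N_{n+1}]$ and none beyond $N_{n+1}$. Among the elements of $\Lambda$, those of $\Lambda_j$ with $j>n$ have a nonzero coordinate beyond $N_{n+1}$, and those of $\{0\}\cup\bigcup_{j<n}\Lambda_j$ have none beyond $N_n$. Hence $\lambda-\gamma\in\Lambda_n$, and $\lambda,\lambda-\gamma$ are distinct elements of $\Lambda_n$ differing by $\gamma\in\Gamma_{N_n}$, which Step 6 excludes. Therefore $\Lambda\cap(\Lambda+\gamma)\subset\{0\}\cup\bigcup_{n<k}\Lambda_n$ is finite. Every $\gamma\neq0$ lies in some $\Gamma_{N_k}$, so (F) holds.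

By Lemma 1, $\Lambda$ is a Rajchman set. Since $\mu\in V^1_\Lambda(G)$ is singular and nonzero, $\Lambda$ is not a Riesz set. $\blacksquare$

## From the Cantor group to an arbitrary infinite group

Three things in the proof just given have no literal counterpart on, say, $\mathbb T$. There are no fresh coordinates. The old variable $x$ runs over a continuum, so it cannot be switched off point by point. And the increments, being real parts of general characters, are not exactly $\pm\lambda_n$. We answer these in turn: characters of very high frequency imitate fresh independent variables; a switch made of two overlapping bumps works on neighbourhoods of points; and a strictly convex functional replaces the martingale theorem. First we sort the groups. If $G$ is finite, every measure is absolutely continuous and all sets are Riesz. From now on $G$ is infinite, so $\Gamma$ is countably infinite.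

**Two cases.** Put $\Gamma[u]=\{\gamma:u\gamma=0\}$. The map $\gamma\mapsto b\gamma$ sends $\Gamma[ab]$ into $\Gamma[a]$ with kernel $\Gamma[b]$, so $|\Gamma[ab]|\le|\Gamma[a]||\Gamma[b]|$. If $\Gamma[p]$ is finite for all primes $p$, then all $\Gamma[u]$, $u\ge1$, are finite. So exactly one of the following holds:

- (I) $\Gamma[p]$ is infinite for some prime $p$; it is then a countably infinite vector space over $\mathbb F_p$, so $\Gamma$ contains a subgroup $\Gamma_0\cong\mathbb F_p^{(\mathbb N)}$ (the finitely supported sequences);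
- (II) $\Gamma[u]$ is finite for every $u\ge1$.

**In case (I) we may assume $\Gamma=\Gamma_0$.** Let $H=\Gamma_0^\perp$; then $G/H$ has dual $\Gamma_0$. If $\Lambda\subset\Gamma_0$ has (F) in $\Gamma_0$, it has (F) in $\Gamma$, since $\Lambda\cap(\Lambda+\gamma)=\emptyset$ for $\gamma\notin\Gamma_0$. A measure $\mu$ on $G/H$ lifts to the measure $\mu'$ on $G$ given by
$$\int f\,d\mu'=\int_{G/H}\int_Hf(x+h)\,dh\,d\mu(x+H)\qquad(f\in C(G)).$$
For $\gamma\in\Gamma_0$ the inner integral of $\bar\gamma$ is $\bar\gamma(x)$; for $\gamma\notin\Gamma_0=H^\perp$ it is $0$. So $\widehat{\mu'}$ is $\widehat\mu$ on $\Gamma_0$ and $0$ elsewhere. The image of $\mu'$ on $G/H$ is $\mu$, and the image of Haar measure is Haar measure. So if $\mu'$ is absolutely continuous, so is $\mu$. Hence a set $\Lambda\subset\Gamma_0$ that is not Riesz for $G/H$ is not Riesz for $G$.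

**The group $K$.** In case (II) let $K=\mathbb T=\{|z|=1\}$, $\widehat K=\mathbb Z$. In case (I), with $\Gamma=\mathbb F_p^{(\mathbb N)}$, let $K$ be the group of $p$-th roots of unity, $\widehat K=\mathbb Z/p$. Every $\gamma\in\Gamma$ takes values in $K$, and $u\gamma$ makes sense for $u\in\widehat K$. Moreover there are $\chi_j\in\Gamma$ with
$$u\chi_j\to\infty\ \ (j\to\infty)\quad\text{for every }u\in\widehat K\setminus\{0\}.\tag{6}$$
In case (II) take any sequence of distinct $\chi_j$: the homomorphism $\gamma\mapsto u\gamma$ has finite kernel, so it takes each value finitely often. In case (I) take the standard basis.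

## Graph polynomials and lacunary substitution

**Definition.** A *graph polynomial* on $G\times K^r$ is a function
$$g(x,t)=\sum_{y\in Y}c_y\,\varphi(y)(x)\,t^y,$$
where $Y\subset\widehat K^r\setminus\{0\}$ is finite, $t^y=\prod t_i^{y_i}$, and $\varphi:Y\to\Gamma$ is a function: each monomial $t^y$ comes with one character of $G$. For $\tau\in\Gamma^r$ put $y\cdot\tau=\sum y_i\tau_i$ and
$$g^\tau(x)=g(x,\tau_1(x),\dots,\tau_r(x)).$$

The function $g^\tau$ is a trigonometric polynomial with spectrum in $\{\varphi(y)+y\cdot\tau:y\in Y\}$. For example, with $\Gamma=\mathbb Z$, the function $t+\gamma(x)t^2$ is a graph polynomial on $\mathbb T\times\mathbb T$, whereas $(1+\gamma(x))t$ with $\gamma\neq0$ is not: it attaches the two characters $0$ and $\gamma$ to the monomial $t$. Substituting $t=\tau(x)$ in the latter gives the frequencies $\tau$ and $\tau+\gamma$, whose difference is $\gamma$ whatever $\tau$ is. This is the obstruction met before.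

**Lemma 3 (transfer).** Let $g$ be a real graph polynomial on $G\times K^r$, $f$ a real trigonometric polynomial on $G$, $F\subset\Gamma$ finite, $\Psi_1,\Psi_2:\mathbb R^2\to\mathbb R$ continuous, $\varepsilon>0$. There is $\tau\in\Gamma^r$ with

(i) $\varphi(y)+y\cdot\tau\notin F$ for $y\in Y$, and $(\varphi(y)+y\cdot\tau)-(\varphi(y')+y'\cdot\tau)\notin F$ for $y\ne y'$ in $Y$;

(ii) $\displaystyle\Big|\int_G\Psi_i(f,g^\tau)\,dm-\int_{G\times K^r}\Psi_i(f(x),g(x,t))\,dx\,dt\Big|<\varepsilon$ for $i=1,2$.

*Proof.* **Step 1: avoiding finitely many relations.** Given finite sets $Y'\subset\widehat K^r\setminus\{0\}$ and $F'\subset\Gamma$, we find $\tau$ with $y\cdot\tau\notin F'$ for all $y\in Y'$. Choose $\tau_i=\chi_{j_i}$ successively for $i=1,\dots,r$. For $y\in Y'$ with last nonzero coordinate $y_i$, the condition is $y_i\chi_{j_i}\notin F'-\sum_{l<i}y_l\tau_l$. When $\tau_i$ is chosen, the right-hand side is a known finite set, so by (6) all large $j_i$ satisfy the finitely many conditions belonging to $i$.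

**Step 2: what to avoid for (i).** The first part of (i) says $y\cdot\tau\notin F-\varphi(y)$, the second $(y-y')\cdot\tau\notin F-\varphi(y)+\varphi(y')$. Here $y-y'\ne0$. So it suffices that $Y'\supset Y\cup((Y-Y)\setminus\{0\})$ and $F'\supset(F-\varphi(Y))\cup(F-\varphi(Y)+\varphi(Y))$.

**Step 3: what to avoid for (ii).** The functions $\Psi_i(f(x),g(x,t))$ are continuous on the compact group $G\times K^r$. Approximate each uniformly within $\varepsilon/3$ by a trigonometric polynomial $\sum a_{\gamma,y}\gamma(x)t^y$. Enlarge $Y'$ by all nonzero $y$ and $F'$ by all $-\gamma$ that occur. Then for $y\ne0$ we have $\gamma+y\cdot\tau\ne0$, so $\int_G\gamma(x)\tau(x)^y\,dx=0$; for $y=0$ the integral is $1$ if $\gamma=0$ and $0$ otherwise. Thus $\int_G\sum a_{\gamma,y}\gamma(x)\tau(x)^y\,dx=a_{0,0}$, which is also the integral of the polynomial over $G\times K^r$. The two integrals in (ii) therefore differ by at most $2\varepsilon/3<\varepsilon$. $\square$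

## Two overlapping bumps as a switch

Let $Q(s)=\sqrt{1+s^2}$. It is convex and $1$-Lipschitz, $Q''(s)=(1+s^2)^{-3/2}$, and $Q(s)\le1+|s|$. The next lemma is one step of the construction: the $L^1$ norm hardly grows, but $\int Q$ grows substantially if $|f|$ takes middle-sized values on a large set.

**Lemma 4 (key).** Let $f$ be a real trigonometric polynomial on $G$, $0<\lambda\le1$, $0<\theta\le\frac14$, $\eta>0$. There is a real graph polynomial $g$ on some $G\times K^r$ with
$$\text{(a)}\quad\iint|f+\lambda g|\le\int|f|+2\lambda\theta^2+\eta,$$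
$$\text{(b)}\quad\iint Q(f+\lambda g)\ge\int Q(f)+\frac{\lambda^5\theta}{300}\,m\{\lambda\le|f|\le1/\lambda\}-\eta .$$

The gain in (b) is linear in $\theta$ while the cost in (a) is quadratic. That is what the parameter $\theta$ is for.

*The switch in the smallest case.* Let $K=\{\pm1\}$, $D=1_{\{1\}}$ on $K$, $\gamma\in\Gamma$, and $P=b_0D(a)+b_1D(a\gamma(x))$ with $a,b_0,b_1\in\{\pm1\}$ uniform. If $\gamma(x)=-1$, the bumps sit at different values of $a$, so $P=b_0$ or $P=b_1$, and $|P|=1$ always. If $\gamma(x)=1$, they coincide, $P=(b_0+b_1)1_{\{a=1\}}$, and $\int|P|=\frac12$: random signs on overlapping bumps partly cancel. In both cases $\int P^2=1$. And $P$ has graph form, because $D(a)=\frac12(1+a)$ gives $P=\frac12b_0(1+a)+\frac12b_1(1+a\gamma(x))$.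

*Proof of Lemma 4.*

**Step 1: separating large from small values of $f$.** Let $\eta'=\min(\eta,1)/4$, let $A=\{|f|\ge\lambda\}$, and let $C\subset\{|f|<\lambda\}$ be compact with $m(\{|f|<\lambda\}\setminus C)<\eta'$. The sets $A,C$ are disjoint and compact, so there is a neighbourhood $W$ of $0$ in $G$ with $(C+W)\cap A=\emptyset$. For $0<s<\pi$ let $J_s=\{z\in K:|\arg z|<s\}$. The sets defined by conditions $\gamma_i(x)\in J_{2s}$ for finitely many $\gamma_i$ form a neighbourhood base at $0$, so choose $0<s<\pi/2$ and $\gamma_1,\dots,\gamma_k\in\Gamma$ ($k\ge1$) with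
$$W_1:=\{x:\gamma_i(x)\in J_{2s}\text{ for all }i\}\subset W .$$
Put $\Phi=(\gamma_1,\dots,\gamma_k):G\to K^k$, $S=J_s^k$, $D=1_S$, and let $d>0$ be the Haar measure of $S$ in $K^k$. We have $SS^{-1}\subset J_{2s}^k$. If $a\in S$ and $a\Phi(x)\in S$, then $\Phi(x)\in SS^{-1}$, so $x\in W_1$. Therefore
$$x\notin W_1\ \Rightarrow\ D(a)\,D(a\Phi(x))=0\quad\text{for all }a\in K^k.\tag{7}$$
By continuity of translation in $L^1(K^k)$ there is a neighbourhood $W_2$ of $0$ in $G$ with $\|D(\cdot\,\Phi(x))-D\|_{L^1(K^k)}\le d/20$ for $x\in W_2$.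

**Step 2: one factor.** *It is unimodular on its support when $x$ is far from $z$, and loses a quarter of its $L^1$ norm when $x$ is near $z$.* For $z\in G$, $a\in K^k$, $b_0,b_1\in K$ put
$$P^z_x(a,b_0,b_1)=b_0D(a)+b_1D(a\Phi(x-z)).$$
With all variables uniform and independent:

- $\int|P^z_x|\le2d$ always, by translation invariance.
- If $x-z\notin W_1$, then by (7) at most one of the two terms is nonzero, so $P^z_x\in\{0\}\cup K$, and it is nonzero with probability $2d$.
- If $x-z\in W_2$, replace $D(a\Phi(x-z))$ by $D(a)$ at a cost of at most $d/20$. Since $\int_Kb\,db=0$, we have $\iint|b_0+b_1|^2=2$, so $\iint|b_0+b_1|\le\sqrt2$ by Cauchy–Schwarz. Hence $\int|P^z_x|\le\sqrt2\,d+\frac d{20}\le\frac34\cdot2d$.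

**Step 3: the switch.** *Powers of the factor $\frac34$ turn the small loss into an almost complete one, for all $x\in C$ at once.* Let $X\subset C$ be finite with $C\subset X+W_2$ ($X=\emptyset$ if $C=\emptyset$). Let $\ell$ satisfy $(3/4)^\ell\le\eta'$. Let $\rho_0$ be the Haar measure of $J_1$ in $K$. It is positive, and $\rho_0<1$: this is clear for $K=\mathbb T$, and for $p$-th roots of unity there is an element of argument $\pi$ ($p=2$) or $\pi(p-1)/p\ge2\pi/3>1$ ($p$ odd). Let $D'=1_{J_1^M}$ on $K^M$ and
$$B_x=b_*\,D'(a_*)\prod_{z\in X}\prod_{l=1}^\ell P^z_x(a_{z,l},b_{z,l,0},b_{z,l,1}),\qquad\kappa=\rho_0^M(2d)^{|X|\ell},$$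
with all variables independent and uniform ($b_*\in K$, $a_*\in K^M$, the others as in Step 2), and with $M$ so large that $0<\kappa\le\theta^2$. Then:

- $\int|B_x|\le\kappa$ for all $x$, since the factors have separate variables.
- If $x\in C$, some $z\in X$ has $x-z\in W_2$, and the $\ell$ factors belonging to $z$ give $\int|B_x|\le\kappa(3/4)^\ell\le\kappa\eta'$.
- If $x\in A$, then for all $z\in X\subset C$ we have $x-z\notin W\supset W_1$. So $B_x\in\{0\}\cup K$, it is nonzero with probability $\kappa$, and conditionally on $B_x\ne0$ it is uniform on $K$, because of the independent factor $b_*$.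

**Step 4: many copies.** *The switch acts only with the small probability $\kappa$; we add independent copies until the total probability of action is about $\theta$.* Let $I=\lfloor\theta/\kappa\rfloor$. Since $\kappa\le\theta^2$,
$$\theta-\theta^2\le I\kappa\le\theta .$$
With independent copies $t^{(1)},\dots,t^{(I)}$ of all the variables put
$$g^0(x,t)=\mathrm{Re}\sum_{i\le I}B_x(t^{(i)}).$$
Write $\mathbb E,\mathbb P$ for expectation and probability in $t$, with $x$ fixed. Because of the factors $b_*^{(i)}$, $\mathbb Eg^0=0$. Also $\mathbb E|g^0|\le I\kappa\eta'\le\eta'$ for $x\in C$, and $\mathbb E|g^0|\le I\kappa\le1$ for all $x$.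

Let $x\in A$ and let $N$ be the number of nonzero terms. It is binomial$(I,\kappa)$, with $\mathbb P(N=1)=I\kappa(1-\kappa)^{I-1}\ge I\kappa-(I\kappa)^2$ by Bernoulli's inequality. Since $|g^0|\le N$,
$$\mathbb E(|g^0|-1)^+\le\mathbb E[N1_{N\ge2}]=I\kappa-\mathbb P(N=1)\le(I\kappa)^2\le\theta^2 .\tag{8}$$
Next, if $\zeta$ is uniform on $K$, then $\mathbb P(|\mathrm{Re}\,\zeta|\ge\frac12)\ge\frac13$. For $K=\{\pm1\}$ this is trivial. Otherwise $(\mathrm{Re}\,\zeta)^2=\frac12+\frac12\mathrm{Re}\,\zeta^2$ has mean $\frac12$, because $2\ne0$ in $\widehat K$. With $\pi_0=\mathbb P(|\mathrm{Re}\,\zeta|\ge\frac12)$ we get $\frac12\le\pi_0+\frac14(1-\pi_0)$, so $\pi_0\ge\frac13$. Conditionally on $N=1$, $g^0$ is distributed as $\mathrm{Re}\,\zeta$. Hence for $x\in A$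
$$\mathbb P(|g^0|\ge\tfrac12)\ge\tfrac13\big(I\kappa-(I\kappa)^2\big)\ge\tfrac13(\theta-2\theta^2)\ge\frac\theta6 ,\tag{9}$$
using $I\kappa\ge\theta-\theta^2$, $I\kappa\le\theta$ and $\theta\le\frac14$.

**Step 5: (a) for $g^0$.** For real $f\ne0$ and $Y$ we have
$$|f+Y|\le|f|+\mathrm{sgn}(f)Y+2(|Y|-|f|)^+ .$$
To see this we may take $f>0$. If $f+Y\ge0$, the left side is $f+Y$. If $f+Y<0$, it is $-f-Y=f+Y+2(|Y|-f)$. Let $Y=\lambda g^0$ and $x\in A$. Since $|f|\ge\lambda$, $(|Y|-|f|)^+\le\lambda(|g^0|-1)^+$, so by $\mathbb Eg^0=0$ and (8), $\mathbb E|f+\lambda g^0|\le|f|+2\lambda\theta^2$. For $x\in C$, $\mathbb E|f+\lambda g^0|\le|f|+\eta'$. For the remaining $x$, a set of measure $<\eta'$, $\mathbb E|f+\lambda g^0|\le|f|+1$. Integrating over $x$,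
$$\iint|f+\lambda g^0|\le\int|f|+2\lambda\theta^2+2\eta' .$$

**Step 6: (b) for $g^0$.** By Jensen's inequality and $\mathbb Eg^0=0$, $\mathbb E\,Q(f+\lambda g^0)\ge Q(f)$ for every $x$. Now let $\lambda\le|f(x)|\le1/\lambda$; then $x\in A$. The function $R(Y)=Q(f+Y)-Q(f)-Q'(f)Y$ is convex with minimum $R(0)=0$, so for $|Y|\ge\lambda/2$ it is at least the smaller of $R(\pm\lambda/2)$. By Taylor's formula,
$$R(Y)\ge\frac12\Big(\frac\lambda2\Big)^2\min_{|s|\le1/\lambda+\lambda/2}(1+s^2)^{-3/2}.$$
Here $1+(1/\lambda+\lambda/2)^2=\lambda^{-2}(1+2\lambda^2+\lambda^4/4)\le3.25\,\lambda^{-2}$, and $3.25^{3/2}<6$. So $R(Y)\ge\frac{\lambda^2}8\cdot\frac{\lambda^3}6=\frac{\lambda^5}{48}$. Since $\mathbb E\,\lambda g^0=0$, (9) gives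
$$\mathbb E\,Q(f+\lambda g^0)-Q(f)=\mathbb E\,R(\lambda g^0)\ge\frac{\lambda^5}{48}\cdot\frac\theta6\ge\frac{\lambda^5\theta}{300} .$$
Integrating over $x$ gives (b) for $g^0$, without the term $-\eta$.

**Step 7: making it a polynomial.** If $K$ is finite, $D$ and $D'$ are trigonometric polynomials already; put $g=g^0$. If $K=\mathbb T$, replace $D,D'$ by their multidimensional Fejér means $D_j,D_j'$: trigonometric polynomials with values in $[0,1]$ that converge to $D,D'$ in $L^1$. By translation invariance the factors $P^z_x$ change by at most $2\|D_j-D\|_1$ in $L^1$, uniformly in $x$. All factors are bounded by $2$ in modulus, so a product of $\nu$ of them changes by at most $2^{\nu-1}$ times the sum of the changes of its factors. Hence the resulting functions $g_j$ satisfy $\iint|g_j-g^0|\to0$. Since $|\cdot|$ and $Q$ are $1$-Lipschitz, $\lambda\le 1$ and $2\eta'<\eta$, both (a) and (b) hold for $g=g_j$ with $j$ large.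

**Step 8: the graph structure.** Write $D_j(a)=\sum_u\widehat{D_j}(u)a^u$ (with $D_j=D$ if $K$ is finite). Since $\Phi(x)^u=(\sum_iu_i\gamma_i)(x)$, each factor is
$$P=\sum_u\widehat{D_j}(u)\Big[b_0a^u+\overline{\Phi(z)^u}\;b_1a^u\,\Big(\sum_iu_i\gamma_i\Big)(x)\Big].$$
The monomials $b_0a^u$ and $b_1a^u$ are all distinct. The first comes with the trivial character of $G$, the second with $\sum_iu_i\gamma_i$. In a product of factors in separate variables, a monomial determines its parts, so it again comes with a single character, the sum of those of its parts. This applies to $B_x$. In $B_x(t^{(i)})$ every monomial has exponent $1$ in $b_*^{(i)}$ and $0$ in $b_*^{(i')}$ for $i'\ne i$, so monomials for different $i$ differ and all are nonzero. It remains to take real parts. If $K\ne\{\pm1\}$, the monomials of $\overline{B_x(t^{(i)})}$ have exponent $-1\ne1$ in $b_*^{(i)}$, so they are new, and each again has a single character. If $K=\{\pm1\}$, then $B_x$ is real and there is nothing to do. So $g$ is a real graph polynomial. $\square$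

## Proof of Theorem B

**Step 1: the construction.** Let $\Gamma=\{\omega_1,\omega_2,\dots\}$ and
$$\lambda_n=(1+\log n)^{-1/5},\qquad\theta_n=\frac1{4n},\qquad\eta_n=2^{-n-2}\qquad(n\ge1).$$
Put $f_1=1$, $\Lambda_0=\{0\}$. Suppose $f_n$ is a real trigonometric polynomial with spectrum in the finite set $\Lambda^{(n)}:=\bigcup_{k<n}\Lambda_k$. By Lemma 2 choose a trigonometric polynomial $V_n$ with $\|V_n\|_1\le2$ and $\widehat{V_n}=1$ on $\Lambda^{(n)}\cup\{\omega_1,\dots,\omega_n\}$. Apply Lemma 4 to $(f_n,\lambda_n,\theta_n,\eta_n)$ to get $g_n$. Then apply Lemma 3 to $g_n$ and $f_n$ with $\Psi_1(s,w)=|s+\lambda_nw|$, $\Psi_2(s,w)=Q(s+\lambda_nw)$, $\varepsilon=\eta_n$, and the finite set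
$$F_n=\{0\}\cup\{\pm\omega_i\}_{i\le n}\cup\big(\Lambda^{(n)}+\{0,\pm\omega_1,\dots,\pm\omega_n\}\big)\cup\bigcup_{k\le n}\operatorname{supp}\widehat{V_k},$$
to get $\tau$. Let $\Lambda_n=\{\varphi(y)+y\cdot\tau:y\in Y\}$ and $f_{n+1}=f_n+\lambda_ng_n^\tau$. Finally put $\Lambda=\bigcup_{n\ge0}\Lambda_n$. By Lemma 3(i), $\Lambda_n\cap F_n=\emptyset$, and the difference of two distinct elements of $\Lambda_n$, which come from distinct $y$, is never in $F_n$.

**Step 2: condition (F).** Since $\Lambda^{(n)}\subset F_n$, the sets $\Lambda_n$ are pairwise disjoint. Let $\gamma=\omega_k\ne0$ and $\lambda-\lambda'=\gamma$ with $\lambda,\lambda'\in\Lambda$. Let $n$ be the larger of the indices of the sets $\Lambda_j$ containing $\lambda$ and $\lambda'$, and suppose $n\ge k$. If both lie in $\Lambda_n$, their difference $\omega_k$ lies in $F_n$, which is excluded. Otherwise the one of index $n$ lies in $\Lambda^{(n)}\pm\omega_k\subset F_n$, also excluded. So $n<k$, and $\Lambda\cap(\Lambda+\gamma)\subset\Lambda^{(k)}$ is finite. By Lemma 1, $\Lambda$ is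 a Rajchman set.

**Step 3: a subsequence of $(f_n)$ tends to $0$ in measure.** *This replaces the martingale argument.* Let $E_n=\{\lambda_n\le|f_n|\le1/\lambda_n\}$. Lemma 3(ii) and Lemma 4 give, using $\lambda_n\le1$ in the first inequality,
$$\|f_{n+1}\|_1\le\|f_n\|_1+2\theta_n^2+2\eta_n,\qquad\int Q(f_{n+1})\ge\int Q(f_n)+\frac{\lambda_n^5\theta_n}{300}\,m(E_n)-2\eta_n .$$
Now $\sum2\theta_n^2=\frac18\cdot\frac{\pi^2}6=\frac{\pi^2}{48}<\frac14$ and $\sum2\eta_n=\frac12$, so $\|f_n\|_1\le2$ for all $n$. Hence $\int Q(f_n)\le1+\|f_n\|_1\le3$. Summing the second inequality,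
$$\sum_n\lambda_n^5\theta_n\,m(E_n)<\infty,\qquad\text{while}\qquad\sum_n\lambda_n^5\theta_n=\sum_n\frac1{4n(1+\log n)}=\infty .$$
So $\liminf m(E_n)=0$. Moreover $m\{|f_n|>1/\lambda_n\}\le\lambda_n\|f_n\|_1\le2\lambda_n\to0$. Along a subsequence, then, $m\{|f_n|\ge\lambda_n\}\to0$. As $\lambda_n\to0$, this subsequence tends to $0$ in measure.

**Step 4: the limit measure.** For $n\ge k$ we have $\omega_k\in F_n$, so $\omega_k\notin\Lambda_n$ and $\widehat{f_{n+1}}(\omega_k)=\widehat{f_n}(\omega_k)$. As in the proof of Theorem A, this and $\|f_n\|_1\le2$ imply that $f_nm$ converges weak* to some $\mu\in M(G)$ with $\widehat\mu(\gamma)=\lim\widehat{f_n}(\gamma)$. So $\mu\in V^1_\Lambda(G)$. Since $0\in F_n$ for all $n\ge1$, $\widehat\mu(0)=\widehat{f_1}(0)=1$.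

**Step 5: $f_n=\mu*V_n$.** *This lets us recover $f_n$ from $\mu$, although $f_n$ is no conditional expectation of $\mu$.* For $j\ge n$ the set $F_j$ contains $\Lambda^{(n)}$ and $\operatorname{supp}\widehat{V_n}$, so $\Lambda_j$ is disjoint from both. Hence $\widehat\mu=\widehat{f_n}$ on $\Lambda^{(n)}$, where $\widehat{V_n}=1$. A point $\gamma\in\operatorname{supp}\widehat{V_n}\setminus\Lambda^{(n)}$ lies in no $\Lambda_j$ at all, so $\widehat\mu(\gamma)=0=\widehat{f_n}(\gamma)$. Off $\Lambda^{(n)}\cup\operatorname{supp}\widehat{V_n}$ both $\widehat\mu\,\widehat{V_n}$ and $\widehat{f_n}$ vanish. Thus $\widehat\mu\,\widehat{V_n}=\widehat{f_n}$ everywhere, i.e. $\mu*V_n=f_n$.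

**Step 6: $\mu$ is not absolutely continuous.** Suppose $\mu=h\,m$ with $h\in L^1(G)$. Let $p$ be a trigonometric polynomial. Since $\widehat{V_n}=1$ on $\{\omega_1,\dots,\omega_n\}$, $p*V_n=p$ for all large $n$, so
$$\|h*V_n-h\|_1\le\|(h-p)*V_n\|_1+\|p-h\|_1\le3\|h-p\|_1$$
for all large $n$. As $p$ may be chosen close to $h$, $f_n=h*V_n\to h$ in $L^1$, hence in measure. By Step 3 a subsequence tends to $0$ in measure, so $h=0$, contradicting $\widehat\mu(0)=1$. Therefore $\mu\in V^1_\Lambda(G)\setminus L^1_\Lambda(G)$, and $\Lambda$ is not a Riesz set. For finite $G$ all sets are Riesz, which gives the equivalence in Theorem B. $\blacksquare$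

For $\Gamma=\mathbb Z$, the description of (F) in terms of gaps shows that there is a set of integers with gaps tending to infinity which is not a Riesz set. Comparing with Proposition C: in the counterexamples, "finite for each $\gamma\ne0$" cannot be replaced by "uniformly bounded".
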